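\title{Odd cohomology of a Calogero--Moser space: a counterexample to a conjecture of Bonnaf\'e and Rouquier}

\begin{abstract}
A conjecture of Bonnaf\'e and Rouquier predicts that the Calogero--Moser space $X_c$ of a complex reflection group $W$ has no odd cohomology, and it describes the ordinary and the $\mathbb C^\times$-equivariant cohomology of $X_c$ in terms of a filtered subalgebra of the center of $\mathbb CW$. We show that $H^3(X_c)\neq0$ for the rank two group $G_{13}$ and a suitable parameter $c$, and that all three parts of the conjecture fail there. The proof goes through a criterion for rank two groups whose reflections have order two. Hyperbolic localization turns a reducible attracting set of a $\mathbb C^\times$-fixed point into a local cohomology class of degree three, and an involution of $X_c$ prevents this class from dying in $H^3(X_c)$.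
\end{abstract}

\section{Introduction}

\subsection{Calogero--Moser spaces}
Let $V$ be a finite-dimensional complex vector space and $\langle-,-\rangle$ the pairing between $V$ and $V^*$. A \emph{reflection} (or pseudo-reflection) is an element $s\neq1$ of finite order in $GL(V)$ that fixes a hyperplane pointwise. A \emph{complex reflection group} is a finite group $W\subset GL(V)$ generated by the set $S$ of reflections it contains; $V$ is its reflection representation and $\dim V$ its rank. For $s\in S$ choose nonzero vectors $\alpha_s^\vee\in\operatorname{Im}(s-1)\subset V$ and $\alpha_s\in\operatorname{Im}(s-1)\subset V^*$, so that $\alpha_s=0$ is the equation of the fixed hyperplane. A \emph{parameter} is a function $c:S\to\mathbb C$, $s\mapsto c_s$, invariant under conjugation by $W$. The \emph{rational Cherednik algebra at $t=0$} is the quotient $\mathbf H_c$ of $T(V\oplus V^*)\rtimes W$, where $T(-)$ is the tensor algebra, by the relations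
\begin{equation}\label{eq:relations}
[x,x']=0=[y,y'],\qquad [y,x]=\sum_{s\in S}c_s\,\frac{\langle\alpha_s^\vee,x\rangle\langle y,\alpha_s\rangle}{\langle\alpha_s^\vee,\alpha_s\rangle}\,s
\end{equation}
for $x,x'\in V^*$ and $y,y'\in V$. Let $Z_c$ be its center. We write $\mathbb C[V]=\operatorname{Sym}V^*$ and $\mathbb C[V^*]=\operatorname{Sym}V$, and we take the following facts as given.
\begin{itemize}
\item[(F1)] (Triangular decomposition.) Multiplication is an isomorphism of vector spaces $\mathbb C[V]\otimes\mathbb CW\otimes\mathbb C[V^*]\to\mathbf H_c$.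
\item[(F2)] $Z_c$ is an integrally closed domain that contains $P=\mathbb C[V]^W\otimes\mathbb C[V^*]^W$ and is free over $P$ of rank $|W|$.
\item[(F3)] Let $\mathbf H_c\to\mathbb CW$ be the linear map $pwq\mapsto p(0)q(0)w$, for $p\in\mathbb C[V]$, $w\in W$, $q\in\mathbb C[V^*]$. Its restriction $\Omega_c$ to $Z_c$ is an algebra homomorphism $Z_c\to Z(\mathbb CW)$.
\end{itemize}
The \emph{Calogero--Moser space} is $X_c=\operatorname{Spec}Z_c$. By (F2) it is a normal irreducible affine variety of dimension $2\dim V$, finite over $V/W\times V^*/W$. For $c=0$ the algebra is $\mathbb C[V\times V^*]\rtimes W$ and $X_0=(V\times V^*)/W$, so the spaces $X_c$ deform this quotient singularity.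

The relations are homogeneous for $\deg x=1$, $\deg y=-1$, $\deg w=0$. Hence $Z_c$ is graded and $\mathbb C^\times$ acts on $X_c$; we normalize the action by $z(t\cdot x)=t^dz(x)$ for $z\in Z_c$ of degree $d$. All cohomology has complex coefficients. The equivariant cohomology $H^*_{\mathbb C^\times}(X_c)$ is a graded algebra over $H^*_{\mathbb C^\times}(\mathrm{pt})=\mathbb C[h]$, with $h$ in degree $2$.

\subsection{The conjecture}
For $w\in W$ let $a(w)=\operatorname{codim}V^w$, and let $F^i\mathbb CW$ be the span of the $w$ with $a(w)\le i$. Thus $F^0\mathbb CW=\mathbb C1$, and $F^1\mathbb CW$ is spanned by $1$ and the reflections. The filtration is multiplicative because $V^{ww'}\supset V^w\cap V^{w'}$. For a subalgebra $\mathcal A\subset\mathbb CW$ put $F^i\mathcal A=\mathcal A\cap F^i\mathbb CW$, $F^{-1}\mathcal A=0$, and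
\[
\operatorname{Rees}(\mathcal A)=\bigoplus_{i\ge0}F^i\mathcal A\,h^i\subset\mathcal A\otimes\mathbb C[h],\qquad
\operatorname{gr}^\bullet(\mathcal A)=\operatorname{Rees}(\mathcal A)|_{h=0}=\bigoplus_{i\ge0}F^i\mathcal A/F^{i-1}\mathcal A,
\]
with the $i$-th summand placed in cohomological degree $2i$. The problem we study is posed in \cite{ECM}.

\medskip
\noindent\textbf{Conjecture} (Bonnaf\'e--Rouquier). \emph{For every complex reflection group $W$ and every parameter $c$:}
\begin{itemize}
\item[(a)] \emph{$H^{2i+1}(X_c)=0$ for all $i\ge0$;}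
\item[(b)] \emph{$H^*_{\mathbb C^\times}(X_c)\cong\operatorname{Rees}(\operatorname{Im}\Omega_c)$ as graded $\mathbb C[h]$-algebras;}
\item[(c)] \emph{$H^*(X_c)\cong\operatorname{gr}^\bullet(\operatorname{Im}\Omega_c)$ as graded $\mathbb C$-algebras.}
\end{itemize}
\medskip

To see what $\operatorname{Im}\Omega_c$ measures, let $E\in\operatorname{Irr}W$, let $\omega_E:Z(\mathbb CW)\to\mathbb C$ be its central character (the scalar by which a central element acts on $E$), and let
\[
x_E=\omega_E\circ\Omega_c\in X_c .
\]
A homogeneous $z\in Z_c$ of degree $d\ne0$ is a sum of terms $pwq$ with $p,q$ homogeneous and not both constant, so $\Omega_c(z)=0$. Hence all homogeneous functions of nonzero degree vanish at $x_E$, which means that $x_E$ is a fixed point of $\mathbb C^\times$. The $\omega_E$ identify $Z(\mathbb CW)$ with the algebra of functions on $\operatorname{Irr}W$. A subalgebra of it consists of the functions that are constant on the blocks of a partition, and for $\operatorname{Im}\Omega_c$ the representations $E$ and $E'$ lie in one block exactly when $x_E=x_{E'}$. Therefore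
\begin{equation}\label{eq:functions}
\operatorname{Im}\Omega_c\ \cong\ \text{the algebra of functions on the finite set }\{x_E:E\in\operatorname{Irr}W\}.
\end{equation}
Restriction of equivariant classes to these fixed points takes values in $\operatorname{Im}\Omega_c\otimes\mathbb C[h]$, the algebra that also contains $\operatorname{Rees}(\operatorname{Im}\Omega_c)$. So (b) has the shape of a description of $H^*_{\mathbb C^\times}(X_c)$ by restriction to fixed points, the filtration recording the degree in which a given function first occurs, and (c) is its shadow at $h=0$.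

For $c=0$ we have $\Omega_0(z)=z(0)\cdot1$, so the right-hand sides of (b) and (c) are $\mathbb C[h]$ and $\mathbb C$; and $X_0$ contracts to the origin by the real scalings of $V\times V^*$, which commute with $\mathbb C^\times$. The conjecture is also known for cyclic $W$ and, when $X_c$ is smooth, parts (a) and (c) are due to Etingof--Ginzburg and part (b) to Bonnaf\'e--Shan. With the case $c=0$ and the smooth case both settled, one would guess that the statement holds in between. It does not.

\subsection{Results}
Let $O\subset SO(3)$ be the rotation group of the octahedron with vertices $\pm e_1,\pm e_2,\pm e_3$, let $\tilde O\subset SU(2)$ be its preimage, let $V=\mathbb C^2$, and let $\mu_4$ be the group of scalar fourth roots of unity. The group $\mu_4\tilde O\subset GL(V)$ is the Shephard--Todd group $G_{13}$; we use only this description of it. We check in Section~\ref{sec:G13} that it is a reflection group of order $96$ with $18$ reflections, all of order $2$, namely the $ig$ with $g\in\tilde O$ a lift of a half-turn. They split as $S=S_v\sqcup S_e$, with $|S_v|=6$ and $|S_e|=12$,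 according to whether the axis of the half-turn passes through vertices or through midpoints of edges. We write $c=(a,b)$ if $c=a$ on $S_v$ and $c=b$ on $S_e$.

\begin{theorem}\label{thm:A}
For $W=G_{13}$ and $c=(a,-a)$ with $a\ne0$, one has $H^3(X_c)\neq0$, and \textup{(a)}, \textup{(b)}, \textup{(c)} are all false for this $(W,c)$.
\end{theorem}

\begin{theorem}\label{thm:C}
The conjecture fails, in all three parts, for $G_{13}$ on both lines $a=\pm b\neq0$. For every $n\ge2$ it fails, in all three parts, for some group of rank $n$, namely $G_{13}\times W'$ with $W'$ any complex reflection group of rank $n-2$, a parameter on one of these two lines for $G_{13}$, and any parameter on $W'$.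
\end{theorem}

Both results come from a criterion that applies under the following hypothesis.
\begin{itemize}
\item[$(\star)$] $W$ is a complex reflection group, $\dim V=2$, $V^W=0$, all reflections of $W$ have order $2$, and $c_s\ne0$ for all $s\in S$.
\end{itemize}
For a fixed point $p\in X_c^{\mathbb C^\times}$ let $B_p=\{x\in X_c:\lim_{t\to0}t\cdot x=p\}$ be its \emph{attracting set}, and let $\beta_p$ be the number of $2$-dimensional irreducible components of $B_p$.

\begin{theorem}\label{thm:B}
Assume $(\star)$. There is an involution $\tau$ of $X_c$ with $\tau(x_E)=x_{E\otimes\det}$ such that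
\[
\dim H^3(X_c)\ \ge\ \frac12\sum_{p\in X_c^{\mathbb C^\times},\ \tau p\ne p}(\beta_p-1).
\]
If a linear character $\lambda$ of $W$ satisfies $x_\lambda=x_E$ for some irreducible $E\ne\lambda$, then $\beta_{x_\lambda}\ge2$. If moreover $\sum_sc_s\lambda(s)\ne0$, then $H^3(X_c)\neq0$ and \textup{(a)}, \textup{(b)}, \textup{(c)} all fail.
\end{theorem}

\subsection{The idea of the proof}\label{sec:idea}
Write $X=X_c$, a fourfold under $(\star)$. Let $A_p$ be the repelling set of $p$, defined like $B_p$ with $t\to\infty$. The union $A$ of the $A_p$ is the fiber of $X\to V/W$ over $0$, and we look for classes in $H^3(X)$ through the exact sequence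
\begin{equation}\label{eq:les}
H^2(X\setminus A)\longrightarrow H^3_A(X)=\bigoplus_pH^3_{A_p}(X)\longrightarrow H^3(X).
\end{equation}

First, the middle term must be nonzero. Braden's hyperbolic localization theorem identifies $H^k_{A_p}(X)$ with the compactly supported cohomology $H^k_{\mathrm c}(B_p)$ (the upright subscript has nothing to do with the parameter $c$). Now $B_p$ is a cone of dimension at most $2$, and the following model shows what a reducible cone gives. Let $B=\Pi_1\cup\Pi_2$ be a union of two planes $\mathbb C^2$. The Mayer--Vietoris sequence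
\[
H^{k-1}_{\mathrm c}(\Pi_1)\oplus H^{k-1}_{\mathrm c}(\Pi_2)\to H^{k-1}_{\mathrm c}(\Pi_1\cap\Pi_2)\to H^k_{\mathrm c}(B)\to H^k_{\mathrm c}(\Pi_1)\oplus H^k_{\mathrm c}(\Pi_2)
\]
gives $H^k_{\mathrm c}(B)\cong H^{k-1}_{\mathrm c}(\Pi_1\cap\Pi_2)$ for $k\le3$. If the planes meet along a line, then $H^3_{\mathrm c}(B)=\mathbb C$ and $H^1_{\mathrm c}(B)=0$. If they meet in a point, then $H^1_{\mathrm c}(B)=\mathbb C$ and $H^3_{\mathrm c}(B)=0$. Either way the second component forces an odd class, and the normality of $X$ will exclude degree $1$ (Section~\ref{sec:braden}).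

Second, the class must survive, although it could come from $H^2(X\setminus A)$. Here the involution $\tau$ enters. We show that $H^2(X\setminus A)$ has no nonzero $\tau$-invariant class (Section~\ref{sec:H2}), by reducing the geometry of $X\setminus A$ to rank one (Sections~\ref{sec:rankone} and~\ref{sec:geometry}). If $\tau p\ne p$, then $\tau$ exchanges two summands in the middle of \eqref{eq:les}, and a nonzero class in one of them produces a nonzero invariant class, which cannot come from the left.

Third, one needs a fixed point with $\beta_p\ge2$ and $\tau p\ne p$. Verma modules are supported on attracting sets, and two of them that share a point $p$ fill two components of $B_p$ when one of them comes from a linear character (Section~\ref{sec:reducible}). For $G_{13}$ such a coincidence comes from singular vectors of degree $4$ (Section~\ref{sec:G13}).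

\section{One class in degree three is enough}\label{sec:enough}

We first recall the topological facts used in the paper. Varieties carry the classical topology.
\begin{itemize}
\item[(T1)] For a complex variety $Y$, the spaces $H^*(Y)$ and $H^*_{\mathrm c}(Y)$ are finite-dimensional and have the same Euler characteristic $\chi(Y)$. It is additive, $\chi(Y)=\chi(Y')+\chi(Y\setminus Y')$ for $Y'$ closed, and it vanishes if $\mathbb C^\times$ acts on $Y$ without fixed points.
\item[(T2)] If $\dim Y\le d$, then $H^k_{\mathrm c}(Y)=0$ for $k>2d$, and $\dim H^{2d}_{\mathrm c}(Y)$ is the number of $d$-dimensional irreducible components of $Y$.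
\item[(T3)] If $\mathbb C^\times$ acts on $Y$, there is an exact Gysin sequence
\[
\cdots\to H^k_{\mathbb C^\times}(Y)\to H^k(Y)\to H^{k-1}_{\mathbb C^\times}(Y)\xrightarrow{\ h\ }H^{k+1}_{\mathbb C^\times}(Y)\to\cdots.
\]
\item[(T4)] For $Y'\subset Y$ closed, $H^k_{Y'}(Y)=H^k(Y,Y\setminus Y')$ is cohomology with supports in $Y'$. If $Y$ is smooth and $Y'$ is a smooth divisor, the Thom isomorphism $H^{k-2}(Y')\cong H^k_{Y'}(Y)$ turns the long exact sequence of the pair into the Gysin sequence
\[
\cdots\to H^{k-1}(Y\setminus Y')\to H^{k-2}(Y')\to H^k(Y)\to H^k(Y\setminus Y')\to H^{k-1}(Y')\to\cdots.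
\]
If $f:Y_1\to Y$ is a holomorphic map of manifolds that pulls local equations of $Y'$ back to local equations of a smooth divisor $Y_1'=f^{-1}(Y')$, then $f^*$ maps the Gysin sequence of $(Y,Y')$ to that of $(Y_1,Y_1')$.
\end{itemize}

\begin{lemma}\label{lem:enough}
Let $(W,c)$ be arbitrary and suppose $H^3(X_c)\ne0$. Then \textup{(a)}, \textup{(b)}, \textup{(c)} all fail. Moreover the two sides of \textup{(b)} are not isomorphic as ungraded $\mathbb C[h]$-algebras, and the two sides of \textup{(c)} are not isomorphic as ungraded $\mathbb C$-algebras.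
\end{lemma}

\begin{proof}
Write $X=X_c$. Part (a) fails by assumption.

By \eqref{eq:functions}, $\operatorname{Im}\Omega_c\otimes\mathbb C[h]$ is a product of copies of $\mathbb C[h]$, so its subalgebra $\operatorname{Rees}(\operatorname{Im}\Omega_c)$ is reduced and $h$ acts injectively on it. Suppose $H^*_{\mathbb C^\times}(X)$ had these two properties. Since $h:H^2_{\mathbb C^\times}(X)\to H^4_{\mathbb C^\times}(X)$ is injective, (T3) shows that $H^3_{\mathbb C^\times}(X)\to H^3(X)$ is onto, so there is a nonzero $\nu\in H^3_{\mathbb C^\times}(X)$. But $\nu^2=0$ because $\nu$ has odd degree, which contradicts reducedness.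

For (c) we compare dimensions. The finite map $X\to V/W\times V^*/W$ is equivariant and $(0,0)$ is the only fixed point of the target, so $X^{\mathbb C^\times}$ is finite, and $\chi(X)=\#X^{\mathbb C^\times}$ by (T1). Using \eqref{eq:functions},
\[
\dim\operatorname{gr}^\bullet(\operatorname{Im}\Omega_c)=\dim\operatorname{Im}\Omega_c=\#\{x_E\}\le\#X^{\mathbb C^\times}=\chi(X)<\dim H^*(X),
\]
where the last inequality holds because $H^{\mathrm{odd}}(X)\ne0$.
\end{proof}

\section{Rank one}\label{sec:rankone}

The group of order two on a line is both the simplest test of the conjecture and the local model for everything that follows. We begin with a remark that is used several times.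

\begin{lemma}\label{lem:skew}
Let a finite group $G$ act faithfully by automorphisms on a commutative domain $\Lambda$. Then the centralizer of $\Lambda$ in $\Lambda\rtimes G$ is $\Lambda$, and the center of $\Lambda\rtimes G$ is $\Lambda^G$.
\end{lemma}

\begin{proof}
For $f\in\Lambda$ we have $[f,\sum_ga_gg]=\sum_ga_g(f-g(f))g$. For $g\ne1$ there is an $f$ with $f\ne g(f)$, so $a_g=0$ if $\sum_ga_gg$ centralizes $\Lambda$. An element $a\in\Lambda$ commutes with $G$ if and only if $a\in\Lambda^G$.
\end{proof}

Let $W=\{1,s\}$ act on $V=\mathbb Cy$ by $s=-1$, let $x\in V^*$ be dual to $y$, and let $c\in\mathbb C$. The algebra $\mathbf H_c$ is generated by $x,y,s$ with $s^2=1$, $sx=-xs$, $sy=-ys$ and $yx=xy+cs$.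

\begin{proposition}\label{prop:rankone}
The elements $\xi=x^2$, $\eta=y^2$, $\zeta=xy+\frac12cs$ are central, and
\[
Z_c=\mathbb C[\xi,\eta,\zeta]\big/\big(\zeta^2-\xi\eta-\tfrac14c^2\big).
\]
The assignment $x\mapsto x$, $y\mapsto-y$, $s\mapsto-s$ defines an automorphism $\tau^*$ of $\mathbf H_c$ that fixes $\xi,\eta$ and sends $\zeta$ to $-\zeta$.
\end{proposition}

\begin{proof}
The three elements commute with $s$. We have $yx^2=(xy+cs)x=x^2y+c(xs+sx)=x^2y$ and $y^2x=y(xy+cs)=xy^2+c(sy+ys)=xy^2$. Further $\zeta x=x(xy+cs)-\frac12cxs=x\zeta$ and $y\zeta=(xy+cs)y-\frac12csy=\zeta y$. Since $xyxy=x(xy+cs)y=x^2y^2-c\,xys$, we get $\zeta^2=xyxy+c\,xys+\frac14c^2=\xi\eta+\frac14c^2$.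

Filter $\mathbf H_c$ by total degree in $x,y$. By (F1) the associated graded algebra is $\mathbb C[x,y]\rtimes W$, and the symbol of a central element lies in its center, which is $\mathbb C[x,y]^W$ by Lemma~\ref{lem:skew}. The symbols of the elements $\xi^i\eta^j$ and $\xi^i\eta^j\zeta$ are $x^{2i}y^{2j}$ and $x^{2i+1}y^{2j+1}$, a basis of $\mathbb C[x,y]^W$. By induction on the degree these elements form a basis of $Z_c$, which gives the presentation. Finally, $\tau^*$ changes the sign of both sides of $[y,x]=cs$ and respects the other relations.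
\end{proof}

For $c=0$ the surface $X_c$ is the quadric cone. Let $c\ne0$. Then $X_c$ is smooth, since the gradient $(-\eta,-\xi,2\zeta)$ vanishes only at the origin, which is not on the surface. The degrees of $\xi,\eta,\zeta$ are $2,-2,0$, so the fixed points are $\xi=\eta=0$, $\zeta=\pm c/2$. As $\Omega_c(\zeta)=\frac12cs$, these are $x_{\mathrm{triv}}$ and $x_{\det}$, and $\operatorname{Im}\Omega_c=\mathbb CW$. The involution $\tau$ induced by $\tau^*$ exchanges them.

\emph{The conjecture in rank one.} The predicted algebras are $\operatorname{Rees}=\mathbb C[h,\sigma]/(\sigma^2-h^2)$ with $\sigma=sh$, and $\operatorname{gr}^\bullet=\mathbb C[\sigma]/(\sigma^2)$. Put $\xi=p+iq$, $\eta=-p+iq$. The equation becomes $p^2+q^2+\zeta^2=c^2/4$, and $e^{i\theta}$ acts by the rotation of angle $2\theta$ in the $(p,q)$-plane. After dividing the coordinates by $c/2$, this complex sphere retracts $SO(3)$-equivariantly onto the real sphere $S^2$, which gives (a) and (c). Cover $S^2$ by two invariant discs centered at the poles; their intersection retracts to an orbit with finite stabilizer,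 whose equivariant cohomology is $\mathbb C$. Mayer--Vietoris identifies $H^*_{\mathbb C^\times}(X_c)$ with the pairs $(f,g)\in\mathbb C[h]^2$ such that $f(0)=g(0)$, and $\sigma\mapsto(h,-h)$ is the isomorphism in (b).

\emph{The action of $\tau$ on $H^2$.} The divisor $A=\{\xi=0\}$ is the disjoint union of the two lines $\zeta=\pm c/2$, which $\tau$ exchanges, and $(\xi,\zeta)$ identifies $X_c\setminus A$ with $\mathbb C^\times\times\mathbb C$. In the Gysin sequence
\[
H^1(X_c\setminus A)\to H^0(A)=\mathbb C^2\to H^2(X_c)\to H^2(X_c\setminus A)=0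
\]
the generator $d\xi/\xi$ maps to a nonzero multiple of $(1,1)$, because $\xi$ vanishes simply along both lines. So $H^2(X_c)=\mathbb C^2/\mathbb C(1,1)$ and $\tau$ acts on it by $-1$: the only candidate for an invariant class, the sum of the two lines, is pulled back from $V/W=\operatorname{Spec}\mathbb C[\xi]$, where it is zero. Section~\ref{sec:H2} is this argument in a family.

\section{The involution, attracting sets and Verma modules}\label{sec:prelim}

From now on, through Section~\ref{sec:reducible}, we assume $(\star)$ and write $\mathbf H=\mathbf H_c$, $Z=Z_c$, $X=X_c$. We normalize $\langle\alpha_s^\vee,\alpha_s\rangle=2$. Since $s$ has order $2$,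
\[
s(y)=y-\langle y,\alpha_s\rangle\alpha_s^\vee,\qquad s(x)=x-\langle\alpha_s^\vee,x\rangle\alpha_s\qquad(y\in V,\ x\in V^*).
\]
By the Chevalley--Shephard--Todd theorem, $\mathbb C[V]^W$ is a polynomial ring on two homogeneous generators, so $Q:=V/W\cong\mathbb C^2$ with $0\mapsto0$. Let $\Upsilon:X\to Q$ be the map given by $\mathbb C[V]^W\subset Z$. It is equivariant for the action on $Q$ induced by scaling $V$.

\begin{lemma}\label{lem:stab}
For $0\ne v\in V$ the stabilizer $W_v$ is trivial or equal to $\{1,s\}$ for a reflection $s$. In particular the $\alpha_s$ are pairwise non-proportional.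
\end{lemma}

\begin{proof}
As $\dim V=2$, an element $w\ne1$ of $W_v$ fixes the line $\mathbb Cv$ pointwise, so it is a reflection, of order $2$, and $\det w=-1$. The restriction of $\det$ to $W_v$ is therefore injective with image in $\{\pm1\}$.
\end{proof}

For $f\in\mathbb C[V]$ and $y\in V$,
\begin{equation}\label{eq:comm}
[y,f]=\frac12\sum_sc_s\langle y,\alpha_s\rangle\,\frac{f-s(f)}{\alpha_s}\,s .
\end{equation}
Indeed, for $f\in V^*$ this is \eqref{eq:relations}, and both sides satisfy the Leibniz rule in $f$ because $(f-s(f))\,s(g)+f\,(g-s(g))=fg-s(fg)$. By (F1) and \eqref{eq:comm}, the filtration of $\mathbf H$ by degree in $y$ (with $\mathbb C[V]\rtimes W$ in degree $0$) has associated graded algebra $(\mathbb C[V]\otimes\mathbb C[V^*])\rtimes W$.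

\subsection{The Euler element}
To tell fixed points apart we need an explicit central element of degree $0$. Let $(y_i)$ be a basis of $V$ and $(x_i)$ the dual basis, and generalize $\zeta$ by putting $\mathrm{eu}=\sum_ix_iy_i+\frac12\sum_sc_ss$. This element commutes with $W$. Using $\sum_i\langle y_i,\alpha_s\rangle x_i=\alpha_s$, $\sum_i\langle\alpha_s^\vee,x_i\rangle y_i=\alpha_s^\vee$, $s\alpha_s^\vee=-\alpha_s^\vee s$, and $[s,x]=(s(x)-x)s$, $[s,y]=(s(y)-y)s$, we find
\begin{align*}
\Big[\sum_ix_iy_i,x\Big]&=\sum_ix_i[y_i,x]=\frac12\sum_sc_s\langle\alpha_s^\vee,x\rangle\alpha_ss=-\frac12\sum_sc_s[s,x],\\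
\Big[\sum_ix_iy_i,y\Big]&=-\sum_i[y,x_i]y_i=\frac12\sum_sc_s\langle y,\alpha_s\rangle\alpha_s^\vee s=-\frac12\sum_sc_s[s,y].
\end{align*}
So $\mathrm{eu}\in Z$ and $\Omega_c(\mathrm{eu})=\frac12\sum_sc_ss$. In particular, for a linear character $\lambda$,
\begin{equation}\label{eq:eu}
\mathrm{eu}(x_\lambda)=\frac12\sum_sc_s\lambda(s).
\end{equation}

\subsection{The involution}
Since $W$ is generated by reflections of order $2$, the character $\det$ takes values $\pm1$, and $\det s=-1$ for $s\in S$.

\begin{lemma}\label{lem:tau}
The assignment $x\mapsto x$, $y\mapsto-y$, $w\mapsto\det(w)w$ defines a graded involutive automorphism $\tau^*$ of $\mathbf H$. The induced involution $\tau$ of $X$ commutes with $\mathbb C^\times$ and satisfies $\Upsilon\tau=\Upsilon$ and $\tau(x_E)=x_{E\otimes\det}$.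
\end{lemma}

\begin{proof}
Both sides of the relation for $[y,x]$ change sign, and the other relations are preserved. The square is the identity because $\det^2=1$. The map is graded and fixes $\mathbb C[V]$. On $pwq$ it gives $\det(w)\,p\,w\,q^-$ with $q^-(0)=q(0)$, so $\Omega_c(\tau^*z)$ is obtained from $\Omega_c(z)$ by replacing each $w$ with $\det(w)w$. Applying $\omega_E$ gives $z(\tau x_E)=\omega_{E\otimes\det}(\Omega_c(z))$.
\end{proof}

The same twist $w\mapsto\det(w)w$ acts by $-1$ on $\operatorname{gr}^1(\operatorname{Im}\Omega_c)$, which embeds in the span of the reflections. So the conjecture itself suggests looking for a vanishing of $\tau$-invariant classes in degree $2$.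

\subsection{Attracting and repelling sets}
Let $A=\Upsilon^{-1}(0)$ be the zero set of $\mathbb C[V]^W_+$ in $X$ and let $B$ be the zero set of $\mathbb C[V^*]^W_+$, both reduced; the subscript $+$ denotes invariants without constant term. By (F2), $B$ is finite over $V/W$ and $A$ is finite over $V^*/W$, so both have dimension at most $2$, and both contain the finite set $X^{\mathbb C^\times}$, which lies over $(0,0)$. Put $A_p=\{x\in X:\lim_{t\to\infty}t\cdot x=p\}$.

\begin{lemma}\label{lem:attr}
We have $B=\bigsqcup_pB_p$ and $A=\bigsqcup_pA_p$, with $p$ running over $X^{\mathbb C^\times}$, and each $B_p$ (resp.\ $A_p$) is open and closed in $B$ (resp.\ $A$). For each $p$ there is a $z\in Z$ of degree $0$ equal to $1$ on $B_p$ and to $0$ on $B\setminus B_p$. Finally $\tau A_p=A_{\tau p}$, $\tau B_p=B_{\tau p}$ and $\beta_{\tau p}=\beta_p$.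
\end{lemma}

\begin{proof}
Let $b\in\mathcal O(B)$ be homogeneous of negative degree. It satisfies $b^n+a_1b^{n-1}+\dots+a_n=0$ with $a_i\in\mathbb C[V]^W$. Taking the component of degree $n\deg b$, we may replace $a_i$ by its component of degree $i\deg b<0$, which is $0$. So $b^n=0$, and $b=0$. Thus $\mathcal O(B)$ is non-negatively graded. It is a finitely generated graded $\mathbb C[V]^W$-module, so $\mathcal O(B)_0$ is finite-dimensional; being reduced, it is a product of copies of $\mathbb C$. Its primitive idempotents cut $B$ into open and closed pieces whose coordinate rings have the form $\mathbb C\oplus(\text{positive degrees})$. Such a piece has exactly one fixed point, and all its points tend to it as $t\to0$. Conversely, if $x\in X$ and $\lim_{t\to0}t\cdot x$ exists, then $t^dz(x)$ stays bounded for $z$ of degree $d<0$, so $z(x)=0$ and $x\in B$. Hence the pieces are the $B_p$. The idempotents lift to degree $0$ along the graded surjection $Z\to\mathcal O(B)$. Exchanging $V$ with $V^*$ and $t$ with $t^{-1}$ gives the statement for $A$. The last assertion holds because $\tau$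 commutes with $\mathbb C^\times$.
\end{proof}

\subsection{Verma modules}
To produce components of $B_p$ we need modules supported there. For $E\in\operatorname{Irr}W$ let $\Delta(E)=\mathbf H\otimes_{\mathbb C[V^*]\rtimes W}E$, where $V$ acts on $E$ by zero. By (F1), $\Delta(E)=\mathbb C[V]\otimes E$ as a $\mathbb C[V]\rtimes W$-module. It is finitely generated over $\mathbb C[V]^W\subset Z$, so its support $\operatorname{Supp}_X\Delta(E)$ is the zero set of its annihilator in $Z$. A vector killed by $V$ is called \emph{singular}.

\begin{lemma}\label{lem:verma}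
Let $z\in Z$ have degree $0$ and let $E\in\operatorname{Irr}W$.
\begin{itemize}
\item[(i)] $z$ acts on a singular vector of any $\mathbf H$-module as $\Omega_c(z)$, and on $\Delta(E)$ as the scalar $z(x_E)$.
\item[(ii)] $\operatorname{Supp}_X\Delta(E)\subset B_{x_E}$.
\item[(iii)] If $E'\subset\Delta(E)$ is an irreducible $W$-submodule consisting of singular vectors, then $x_{E'}=x_E$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Write $z=\sum pwq$ with $p,q$ homogeneous of equal polynomial degree. On a singular vector only the terms with $q$ constant act, and for them $p$ is constant too; their sum is $\Omega_c(z)$. So $z$ acts by $z(x_E)$ on $1\otimes E$, which generates $\Delta(E)$, and $z$ is central.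

(ii) The elements of $\mathbb C[V^*]^W_+$ are central and kill $1\otimes E$, so the support lies in $B$. For a fixed point $p\ne x_E$, the element $z$ of Lemma~\ref{lem:attr} acts by $z(x_E)=0$ and equals $1$ on $B_p$, so the support misses $B_p$.

(iii) By (i), $z$ acts on $E'$ both as $z(x_E)$ and as $\omega_{E'}(\Omega_c(z))=z(x_{E'})$. Homogeneous elements of nonzero degree vanish at both points.
\end{proof}

\section{The geometry of $X$ away from $A$}\label{sec:geometry}

Put $Q^\circ=Q\setminus\{0\}$ and $X^\circ=\Upsilon^{-1}(Q^\circ)=X\setminus A$. By Lemma~\ref{lem:stab}, a point of $Q^\circ$ is either a free orbit or the orbit of a point on exactly one reflecting line. We describe $\Upsilon$ over points of the first kind, where $X$ looks like $X_0$, and near points of the second kind, where it looks like the surface of Section~\ref{sec:rankone} times a plane.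

\subsection{Over free orbits}
The group $W$ permutes the $\alpha_s$ up to scalars, so some power $\mathfrak d$ of $\prod_s\alpha_s$ lies in $\mathbb C[V]^W\subset Z$. Let $V_{\mathrm{reg}}=\{\mathfrak d\ne0\}$, on which $W$ acts freely, and let $Q_{\mathrm{reg}}=V_{\mathrm{reg}}/W$, $X_{\mathrm{reg}}=\Upsilon^{-1}(Q_{\mathrm{reg}})$, $\mathbf H_{\mathrm{reg}}=\mathbf H[\mathfrak d^{-1}]$. Once the $\alpha_s$ are invertible, the right-hand side of \eqref{eq:comm} is a commutator with an element of $\mathbb C[V_{\mathrm{reg}}]\rtimes W$, and we can correct $y$ by that element. Put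
\[
\varphi_s(y)=\frac{c_s}{2}\,\frac{\langle y,\alpha_s\rangle}{\alpha_s}\in\mathbb C[V_{\mathrm{reg}}],\qquad Y_y=y+\sum_s\varphi_s(y)s\in\mathbf H_{\mathrm{reg}} .
\]
We shall use twice that
\begin{equation}\label{eq:sym}
\varphi_s(y')\langle y,\alpha_s\rangle=\varphi_s(y)\langle y',\alpha_s\rangle\qquad(y,y'\in V).
\end{equation}

\begin{proposition}\label{prop:dunkl}
The map $f\mapsto f$, $y\mapsto Y_y$, $w\mapsto w$ is an algebra isomorphism $(\mathbb C[V_{\mathrm{reg}}]\otimes\mathbb C[V^*])\rtimes W\to\mathbf H_{\mathrm{reg}}$. Consequently $X_{\mathrm{reg}}=(V_{\mathrm{reg}}\times V^*)/W$, and $\Upsilon:X_{\mathrm{reg}}\to Q_{\mathrm{reg}}$ is a vector bundle. On $\Delta(E)[\mathfrak d^{-1}]=\mathbb C[V_{\mathrm{reg}}]\otimes E$ the element $Y_y$ acts by the $\mathbb C[V_{\mathrm{reg}}]$-linear operator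
\begin{equation}\label{eq:G}
G_y=\frac12\sum_sc_s\,\frac{\langle y,\alpha_s\rangle}{\alpha_s}\otimes s|_E .
\end{equation}
\end{proposition}

\begin{proof}
For $x\in V^*$, formula \eqref{eq:comm} gives $[Y_y,x]=[y,x]+\sum_s\varphi_s(y)(s(x)-x)s=0$, so $Y_y$ commutes with $\mathbb C[V_{\mathrm{reg}}]$. Since $w(\alpha_s)$ is proportional to $\alpha_{wsw^{-1}}$, we have $w(\varphi_s(y))=\varphi_{wsw^{-1}}(wy)$, hence $wY_yw^{-1}=Y_{wy}$. As $y$ kills $1\otimes E$, the element $Y_y$ acts on $1\otimes E$ as $\sum_s\varphi_s(y)s$, and \eqref{eq:G} follows by linearity.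

It remains to see that $K=[Y_y,Y_{y'}]$ vanishes. By \eqref{eq:comm} and the centrality of $\mathfrak d$, the commutator of $y$ with an element of $\mathbb C[V_{\mathrm{reg}}]$ lies in $\mathbb C[V_{\mathrm{reg}}]\rtimes W$. Modulo this subalgebra,
\[
K\equiv\sum_s\varphi_s(y')(y-s(y))s-\sum_s\varphi_s(y)(y'-s(y'))s
=\sum_s\big(\varphi_s(y')\langle y,\alpha_s\rangle-\varphi_s(y)\langle y',\alpha_s\rangle\big)\alpha_s^\vee s,
\]
which is $0$ by \eqref{eq:sym}. So $K\in\mathbb C[V_{\mathrm{reg}}]\rtimes W$, and $K$ commutes with $\mathbb C[V_{\mathrm{reg}}]$ by the Jacobi identity; Lemma~\ref{lem:skew} gives $K\in\mathbb C[V_{\mathrm{reg}}]$. On $\Delta(\mathrm{triv})[\mathfrak d^{-1}]=\mathbb C[V_{\mathrm{reg}}]$ the operators $G_y$ are multiplications by functions, so they commute, while $K$ acts as multiplication by $K$. Hence $K=0$.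

The map of the proposition is therefore well defined, and it induces the identity on the associated graded algebras for the degree in $y$, so it is an isomorphism. By Lemma~\ref{lem:skew}, $Z[\mathfrak d^{-1}]=Z(\mathbf H_{\mathrm{reg}})=\mathbb C[V_{\mathrm{reg}}\times V^*]^W$. The action of $W$ on $V_{\mathrm{reg}}$ being free, the quotient is a vector bundle over $Q_{\mathrm{reg}}$.
\end{proof}

Note that $\tau^*Y_y=-Y_y$, so $\tau$ acts on $X_{\mathrm{reg}}$ by $(v,\mu)\mapsto(v,-\mu)$.

\subsection{Near a reflecting line}
Fix $s\in S$. We want to replace $W$ by $\langle s\rangle=\{1,s\}$. Let $\delta=\prod_{s'\ne s}\alpha_{s'}$ and $V_s=\{\delta\ne0\}$. Conjugation by $s$ permutes $S\setminus\{s\}$, so $s(\delta)=\pm\delta$ and $V_s$ is $s$-stable. Since $V^W=0$ we have $|S|\ge2$, hence $0\notin V_s$, and Lemma~\ref{lem:stab} gives $W_v\subset\langle s\rangle$ for $v\in V_s$. Put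
\[
R=\mathbb C[V_s]^s=\mathbb C[V]^s[\delta^{-2}],\qquad U_s=\operatorname{Spec}R=V_s/\langle s\rangle .
\]
The completed local ring of the quotient of $V$ by a finite group $G$ at the image of $v$ is the ring of $G_v$-invariants in the completed local ring of $V$ at $v$. For $v\in V_s$ the groups $W$ and $\langle s\rangle$ have the same stabilizer, so $U_s\to Q$ is \'etale, and in particular flat.

Let $\mathbf H^{(s)}$ be the rational Cherednik algebra of $\langle s\rangle$ acting on $V$ with parameter $c_s$, let $Z^{(s)}$ be its center, and let $\tau^*$ also denote its automorphism $x\mapsto x$, $y\mapsto-y$, $s\mapsto-s$. The difficulty is that $\mathbf H^{(s)}$ is not a subalgebra of $\mathbf H$: the commutator $[y,x]$ involves all reflections. After base change to $U_s$, however, $V$ breaks into sheets indexed by $W/\langle s\rangle$, and the idempotent of one sheet removes the other reflections.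

\begin{proposition}\label{prop:local}
There is an isomorphism of $R$-algebras $R\otimes_{\mathbb C[V]^W}Z\cong R\otimes_{\mathbb C[V]^s}Z^{(s)}$ that commutes with $\mathrm{id}\otimes\tau^*$.
\end{proposition}

\begin{proof}
Put $\tilde C=R\otimes_{\mathbb C[V]^W}\mathbb C[V]$ and $\tilde{\mathbf H}=R\otimes_{\mathbb C[V]^W}\mathbf H$. The latter is an $R$-algebra because $\mathbb C[V]^W$ is central, and $\tilde{\mathbf H}=\tilde C\otimes\mathbb CW\otimes\mathbb C[V^*]$ by (F1).

\emph{Step 1: the sheets.} Let $W\times_{\langle s\rangle}V_s$ be the quotient of $W\times V_s$ by $(w,v)\sim(ws,sv)$, a disjoint union of copies of $V_s$ indexed by $W/\langle s\rangle$. Consider the $W$-equivariant map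
\[
W\times_{\langle s\rangle}V_s\to U_s\times_QV=\operatorname{Spec}\tilde C,\qquad(w,v)\mapsto(\bar v,wv).
\]
It is surjective, since the points of the target are the $(\bar v,v_1)$ with $v_1\in Wv$. It is injective: if $(w,v)$ and $(w',v')$ have the same image, then $v'\in\{v,sv\}$, so we may assume $v'=v$; then $w^{-1}w'\in W_v\subset\langle s\rangle$ and $(w',v)\sim(w,v)$. Both sides are \'etale over $V$, so the map is \'etale, and a bijective \'etale morphism of complex varieties is an isomorphism. Thus $\tilde C$ is a product of copies of $\mathbb C[V_s]$, in which $\mathfrak d$ is not a zero divisor; as $\tilde{\mathbf H}$ is free over $\tilde C$, it embeds in $\tilde{\mathbf H}[\mathfrak d^{-1}]$. Let $e\in\tilde C$ be the idempotent of the trivial coset. Then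
\[
se=es,\qquad ewe=e\,w(e)\,w=0\ \ (w\notin\langle s\rangle),\qquad\sum_{w\in W/\langle s\rangle}wew^{-1}=1,
\]
and $e\tilde C=\mathbb C[V_s]$ with its natural action of $s$. On this sheet the map is $v\mapsto(\bar v,v)$, so $R\to e\tilde C$ is the inclusion, $\mathbb C[V]\to e\tilde C$ is restriction, and the two maps agree on $\mathbb C[V]^s$.

\emph{Step 2: $z\mapsto ez$ is an isomorphism $Z(\tilde{\mathbf H})\to Z(e\tilde{\mathbf H}e)$.} Sums run over coset representatives that include $1$. If $ez=0$ then $z=\sum_wwezw^{-1}=0$. Given $\gamma\in Z(e\tilde{\mathbf H}e)$, put $z=\sum_ww\gamma w^{-1}$. Then $ez=\gamma$, and for $g\in\tilde{\mathbf H}$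
\[
gz=\sum_{w,w'}w'(ew'^{-1}gwe)\gamma w^{-1}=\sum_{w,w'}w'\gamma(ew'^{-1}gwe)w^{-1}=zg .
\]

\emph{Step 3: an $R$-algebra map $\theta:R\otimes_{\mathbb C[V]^s}\mathbf H^{(s)}\to e\tilde{\mathbf H}e$.} We send $x\mapsto xe$, $s\mapsto se$, $y\mapsto eye$, $r\mapsto re$. The elements $xe$ commute with one another, and conjugation by $se$ sends $xe$ to $s(x)e$ and $eye$ to $es(y)e$ because $se=es$. Since $ex=xe$ and $es'e=0$ for $s'\ne s$,
\[
[eye,xe]=e[y,x]e=\tfrac12c_s\langle\alpha_s^\vee,x\rangle\langle y,\alpha_s\rangle\,se .
\]
The remaining relation $[eye,ey'e]=0$ is not immediate, because $e$ does not commute with $y$. But $e$ commutes with $Y_y$ in $\tilde{\mathbf H}[\mathfrak d^{-1}]$, since $Y_y$ commutes with $R$ and $\mathbb C[V]$. Hence $eye=e(Y_y-\varphi_s(y)s)$, where $e$ commutes with $Y_y$, $\varphi_s(y)$ and $s$, and by Proposition~\ref{prop:dunkl}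
\begin{multline*}
[Y_y-\varphi_s(y)s,\ Y_{y'}-\varphi_s(y')s]\\
=-\varphi_s(y')(Y_y-Y_{sy})s+\varphi_s(y)(Y_{y'}-Y_{sy'})s+[\varphi_s(y)s,\varphi_s(y')s].
\end{multline*}
As $Y_y-Y_{sy}=\langle y,\alpha_s\rangle Y_{\alpha_s^\vee}$, the first two terms cancel by \eqref{eq:sym}. The last term is zero because $\varphi_s(y)s\varphi_s(y')s=-\varphi_s(y)\varphi_s(y')$ is symmetric in $y,y'$. The last sentence of Step 1 shows that $\theta$ is well defined on the tensor product over $\mathbb C[V]^s$.

\emph{Step 4: $\theta$ is an isomorphism.} Filter both sides by degree in $y$. Since $e$ has degree $0$,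
\[
\operatorname{gr}(e\tilde{\mathbf H}e)=e\big((\tilde C\otimes\mathbb C[V^*])\rtimes W\big)e=\bigoplus_{w\in\langle s\rangle}\big(\mathbb C[V_s]\otimes\mathbb C[V^*]\big)w .
\]
The associated graded algebra of the source is the same, because $R\otimes_{\mathbb C[V]^s}\mathbb C[V]=\mathbb C[V][\delta^{-2}]=\mathbb C[V_s]$, and $\operatorname{gr}\theta$ is the identity.

\emph{Step 5: centers.} If $g_1,\dots,g_m$ generate $\mathbf H$, then $Z$ is the kernel of the $\mathbb C[V]^W$-linear map $g\mapsto([g_i,g])_i$, and $Z(\tilde{\mathbf H})$ is the kernel of its base change to $R$. By flatness $Z(\tilde{\mathbf H})=R\otimes_{\mathbb C[V]^W}Z$. The same argument applies to $\mathbf H^{(s)}$ and the localization $\mathbb C[V]^s\to R$. Steps 2 and 4 give the isomorphism. Finally, $\mathrm{id}\otimes\tau^*$ fixes $\tilde C$ pointwise, hence fixes $e$, and sends $se$ to $-se$ and $eye$ to $-eye$; so it is compatible with $\theta$ and with $z\mapsto ez$.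
\end{proof}

Choose a basis $y=\frac12\alpha_s^\vee$, $y'\in V^s$ of $V$ with dual basis $x=\alpha_s$, $x'$. In $\mathbf H^{(s)}$ the elements $x',y'$ are central and $[y,x]=c_ss$, so $\mathbf H^{(s)}$ is the algebra of Section~\ref{sec:rankone} tensored with $\mathbb C[x',y']$, and $\mathbb C[V]^s=\mathbb C[\xi,x']$. By Propositions~\ref{prop:rankone} and~\ref{prop:local}, the base change of $\Upsilon$ along the \'etale map $U_s\to Q$ is
\begin{equation}\label{eq:model}
M_s=\big\{(\xi,\eta,\zeta,x',y'):\zeta^2=\xi\eta+\tfrac14c_s^2,\ (\xi,x')\in U_s\big\}\longrightarrow U_s ,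
\end{equation}
the projection to $(\xi,x')$, and $\tau$ lifts to $(\xi,\eta,\zeta,x',y')\mapsto(\xi,\eta,-\zeta,x',-y')$.

Let $D=Q^\circ\setminus Q_{\mathrm{reg}}$, the image of the punctured reflecting lines, and $\tilde D=\Upsilon^{-1}(D)\subset X^\circ$.

\begin{corollary}\label{cor:divisors}
\begin{itemize}
\item[(i)] $X^\circ$ is smooth, $D\subset Q^\circ$ and $\tilde D\subset X^\circ$ are smooth closed divisors, and a local equation of $D$ pulls back to a local equation of $\tilde D$.
\item[(ii)] $\Upsilon:\tilde D\to D$ is a surjective submersion, and each fiber is a disjoint union of two affine planes interchanged by $\tau$.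
\end{itemize}
\end{corollary}

\begin{proof}
Over $Q_{\mathrm{reg}}$ the space $X^\circ$ is smooth by Proposition~\ref{prop:dunkl}. A point of $D$ is the image of some nonzero $v\in V^s$, and $v\in V_s$ by Lemma~\ref{lem:stab}. The maps $U_s\to Q$ and $M_s\to X$ are \'etale; the first has a local holomorphic inverse near our point, over which $\Upsilon$ is identified with \eqref{eq:model}. The preimage of $D$ in $U_s$ is the smooth divisor $\xi=0$. On its preimage in $M_s$ we have $\zeta=\pm c_s/2\ne0$, so near it $M_s$ is smooth with local coordinates $(\xi,\eta,x',y')$, in which the map to $U_s$ is a coordinate projection. This proves (i) and the submersion property. The fiber over $(0,x')$ consists of the two planes $\zeta=\pm c_s/2$, with $(\eta,y')$ free, and $\tau$ exchanges them.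
\end{proof}

\section{No invariant classes in $H^2(X\setminus A)$}\label{sec:H2}

\begin{proposition}\label{prop:H2}
$H^2(X^\circ)^\tau=0$.
\end{proposition}

\begin{proof}
By Corollary~\ref{cor:divisors}(i) and (T4), $\Upsilon^*$ maps the Gysin sequence of $(Q^\circ,D)$ to that of $(X^\circ,\tilde D)$, and $\tau^*$ acts on the latter. Since $X_{\mathrm{reg}}\to Q_{\mathrm{reg}}$ is a vector bundle, $\Upsilon^*:H^*(Q_{\mathrm{reg}})\to H^*(X_{\mathrm{reg}})$ is an isomorphism, and $\tau$ acts trivially on $H^*(X_{\mathrm{reg}})$ because $\Upsilon\tau=\Upsilon$. Taking invariants under an involution is exact over $\mathbb C$, so we obtain a commutative diagram with exact rows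
\[
\begin{array}{ccccccccc}
H^1(Q_{\mathrm{reg}})&\to&H^0(D)&\to&H^2(Q^\circ)&\to&H^2(Q_{\mathrm{reg}})&\to&H^1(D)\\[2pt]
\downarrow{\scriptstyle\cong}&&\downarrow&&\downarrow&&\downarrow{\scriptstyle\cong}&&\downarrow\\[2pt]
H^1(X_{\mathrm{reg}})&\xrightarrow{\partial_1}&H^0(\tilde D)^\tau&\to&H^2(X^\circ)^\tau&\to&H^2(X_{\mathrm{reg}})&\xrightarrow{\partial_2}&H^1(\tilde D)^\tau .
\end{array}
\]
Here $H^2(Q^\circ)=H^2(\mathbb C^2\setminus0)=0$, so the first map of the top row is surjective and the last one is injective. It suffices to show that the second vertical map is surjective and the last one injective: then $\partial_1$ is surjective and $\partial_2$ is injective.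

A $\tau$-invariant locally constant function on $\tilde D$ is constant on each of the two planes of a fiber and takes the same value on both, by Corollary~\ref{cor:divisors}(ii). It descends to a function on $D$, which is locally constant because a surjective submersion has local sections. So $H^0(D)\to H^0(\tilde D)^\tau$ is surjective.

The image in $Q$ of a punctured reflecting line is a single $\mathbb C^\times$-orbit with finite stabilizer, closed in $Q^\circ$. The divisor $D$ is the disjoint union of finitely many such orbits $D_i\cong\mathbb C^\times$. For $x\in\Upsilon^{-1}(D_i)$ the composite $\mathbb C^\times\to\Upsilon^{-1}(D_i)\to D_i$, $t\mapsto\Upsilon(t\cdot x)$, is a finite covering, hence injective on $H^1$. Therefore $H^1(D_i)\to H^1(\Upsilon^{-1}(D_i))$ is injective for each $i$.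
\end{proof}

\section{Hyperbolic localization}\label{sec:braden}

The group $H^3_{A_p}(X)$ depends on the singularity of $X$ along $A_p$, about which we know little beyond normality. Hyperbolic localization replaces it by an invariant of the cone $B_p$ alone.

Let $Y$ be a normal complex variety with a $\mathbb C^\times$-action, with fixed locus $F$ and connected components $F_j$ of $F$. Let $Y^+$ (resp.\ $Y^-$) be the disjoint union over $j$ of the sets of points with limit in $F_j$ as $t\to0$ (resp.\ $t\to\infty$). There are the inclusions $f^\pm:F\to Y^\pm$, the natural maps $g^\pm:Y^\pm\to Y$, and the limit maps $\pi^\pm:Y^\pm\to F$. A constructible complex $\mathcal S$ is \emph{weakly equivariant} if its pull-back under the action map $\mathbb C^\times\times Y\to Y$ is isomorphic to $\mathcal L\boxtimes\mathcal S$ for a locally constant sheaf $\mathcal L$ on $\mathbb C^\times$. The constant sheaf has this property, and the functors $(g^\pm)^*$ and $(g^\pm)^!$ preserve it. Braden \cite[Theorem~1]{Braden} proves that the natural map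
\[
(f^-)^*(g^-)^!\mathcal S\to(f^+)^!(g^+)^*\mathcal S
\]
is an isomorphism for every weakly equivariant $\mathcal S$. The contraction lemma of \cite{Braden} says that $(f^\pm)^*\cong\pi^\pm_*$ and $(f^\pm)^!\cong\pi^\pm_!$ on weakly equivariant complexes on $Y^\pm$.

We apply this to $Y=X$, which is normal by (F2), and to the constant sheaf $\underline{\mathbb C}$. The fixed locus is finite, and the pieces of $X^+$ and $X^-$ over $p$ are $B_p$ and $A_p$, which are closed in $X$ by Lemma~\ref{lem:attr}. At $p$ the left-hand side is $R\Gamma(A_p,(g^-)^!\underline{\mathbb C})=R\Gamma_{A_p}(X,\underline{\mathbb C})$ and the right-hand side is $R\Gamma_{\mathrm c}(B_p,\underline{\mathbb C})$. Thus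
\begin{equation}\label{eq:braden}
H^k_{A_p}(X)\cong H^k_{\mathrm c}(B_p)\qquad\text{for all }k.
\end{equation}
(For $\mathbb C^4$ with weights $1,1,-1,-1$ both sides are $\mathbb C$ in degree $4$ and zero otherwise.) We use \eqref{eq:braden} in both directions: in degree $1$ the left side is easy to compute, in degree $3$ the right side.

\begin{proposition}\label{prop:H3local}
For every fixed point $p$ we have $H^1_{\mathrm c}(B_p)=0$ and $\dim H^3_{A_p}(X)\ge\beta_p-1$.
\end{proposition}

\begin{proof}
Let $j:X^\circ\to X$ be the inclusion. The local cohomology sheaves $\mathcal H^0_A(\underline{\mathbb C})$ and $\mathcal H^1_A(\underline{\mathbb C})$ are the kernel and the cokernel of $\underline{\mathbb C}_X\to j_*\underline{\mathbb C}_{X^\circ}$. Every point of $X$ has a basis of connected open neighborhoods $N$. A connected normal complex space is irreducible, and the complement of a proper analytic subset in it is connected and nonempty. This applies to $A\cap N\subset N$ because $\dim A\le2<4$. So $\underline{\mathbb C}_X\to j_*\underline{\mathbb C}_{X^\circ}$ is an isomorphism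 and both sheaves vanish. The spectral sequence $H^i(X,\mathcal H^k_A(\underline{\mathbb C}))\Rightarrow H^{i+k}_A(X)$ gives $H^1_A(X)=0$. As $A$ is the disjoint union of the finitely many closed sets $A_p$, we have $H^*_A(X)=\bigoplus_pH^*_{A_p}(X)$, so $H^1_{A_p}(X)=0$, and $H^1_{\mathrm c}(B_p)=0$ by \eqref{eq:braden}.

Write $h^k=\dim H^k_{\mathrm c}(B_p)$. The only fixed point in $B_p$ is $p$, so $\chi(B_p)=1$ by (T1). Since $\dim B_p\le2$, (T2) gives $h^4=\beta_p$ and $h^k=0$ for $k>4$. Hence $1=h^0+h^2-h^3+\beta_p$, that is, $h^3=\beta_p-1+h^0+h^2\ge\beta_p-1$, and $h^3=\dim H^3_{A_p}(X)$ by \eqref{eq:braden}.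
\end{proof}

\section{Reducible attracting sets and the criterion}\label{sec:reducible}

Over $V_{\mathrm{reg}}$ the support of a Verma module is explicit. For $v\in V_{\mathrm{reg}}$ let $G_y(v)\in\operatorname{End}(E)$ be the value of \eqref{eq:G} at $v$. These operators commute and depend linearly on $y$, so a joint eigenvalue is an element $\mu\in V^*$. Put
\[
\Gamma_E=\{(v,\mu)\in V_{\mathrm{reg}}\times V^*:\mu\text{ is a joint eigenvalue of }(G_y(v))_{y\in V}\text{ on }E\}.
\]

\begin{lemma}\label{lem:Gamma}
The set $\Gamma_E$ is closed and $W$-stable, and its image $\bar\Gamma_E$ in $X_{\mathrm{reg}}=(V_{\mathrm{reg}}\times V^*)/W$ is closed in $X_{\mathrm{reg}}$ and contained in $B_{x_E}$. For a linear character $\lambda$, the set $\Gamma_\lambda$ is the graph of the map $\mu_\lambda:V_{\mathrm{reg}}\to V^*$ given by $\langle y,\mu_\lambda(v)\rangle=\frac12\sum_sc_s\lambda(s)\langle y,\alpha_s\rangle/\alpha_s(v)$.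
\end{lemma}

\begin{proof}
Let $\Lambda=\mathbb C[V_{\mathrm{reg}}]\otimes\mathbb C[V^*]$ act on $N=\Delta(E)[\mathfrak d^{-1}]$ through Proposition~\ref{prop:dunkl}. The module $N$ is finitely generated over $\mathbb C[V_{\mathrm{reg}}]$, so by Nakayama's lemma the part of $\operatorname{Supp}_\Lambda N$ over $v$ is the support of the fiber of $N$ at $v$, which is $E$ with $y$ acting by $G_y(v)$. Thus $\operatorname{Supp}_\Lambda N=\Gamma_E$. It is closed, and it is $W$-stable because $N$ is a $\Lambda\rtimes W$-module. The annihilator of $N$ in $\Lambda^W$ is $\operatorname{Ann}_\Lambda N\cap\Lambda^W$, and $\Lambda$ is finite over $\Lambda^W$, so $\bar\Gamma_E$ is the support of $N$ over $\Lambda^W=Z[\mathfrak d^{-1}]$, namely $X_{\mathrm{reg}}\cap\operatorname{Supp}_X\Delta(E)$. Now apply Lemma~\ref{lem:verma}(ii). The last statement is \eqref{eq:G} for $\dim E=1$.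
\end{proof}

\begin{example}\label{ex:B2}
Let $W$ be the dihedral group of order $8$, with reflections $s_1,s_2$ of parameter $a$ and $\alpha_{s_i}$ proportional to $x_i$, and $t_\mp$ of parameter $b$ with $\alpha_{t_\mp}$ proportional to $x_1\mp x_2$; let $ab\ne0$. On $E=V$ these reflections act by $-\sigma_3,\ \sigma_3,\ \sigma_1,\ -\sigma_1$, where $\sigma_3=\operatorname{diag}(1,-1)$ and $\sigma_1$ exchanges $y_1$ and $y_2$. Formula \eqref{eq:G} gives
\[
x_1G_{y_1}=-x_2G_{y_2}=\frac12\Big(-a\sigma_3+\frac{2b\,x_1x_2}{x_1^2-x_2^2}\,\sigma_1\Big).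
\]
This matrix has trace $0$ and its square is the scalar $\frac14\big(a^2+4b^2x_1^2x_2^2/(x_1^2-x_2^2)^2\big)$. For $a=b$ this scalar is $m^2$ with $m=\frac a2\,\frac{x_1^2+x_2^2}{x_1^2-x_2^2}$, and the joint eigenvalues are $\pm(m/x_1,-m/x_2)$. Let $\lambda(s_i)=1$ and $\lambda(t_\mp)=-1$. Then
\[
x_1\langle y_1,\mu_\lambda\rangle=\frac a2\Big(1-\frac{2x_1^2}{x_1^2-x_2^2}\Big)=-m,\qquad
x_2\langle y_2,\mu_\lambda\rangle=\frac a2\Big(1+\frac{2x_2^2}{x_1^2-x_2^2}\Big)=m,
\]
and $\mu_{\lambda\det}=-\mu_\lambda$. So $\Gamma_V=\Gamma_\lambda\cup\Gamma_{\lambda\det}$. Since the attracting sets are disjoint, Lemma~\ref{lem:Gamma} forces $x_\lambda=x_V=x_{\lambda\det}=:p$, and $B_p$ contains two distinct surfaces. They meet along the curve over $x_1^2+x_2^2=0$, as in the first model of Section~\ref{sec:idea}, and $H^3_{A_p}(X)\ne0$ by Proposition~\ref{prop:H3local}. But $\sum_sc_s\lambda(s)=0$ and $\tau p=p$, so this point does not contribute to the bound of Theorem~\ref{thm:B}.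
\end{example}

In general we cannot compute the eigenvalues on $E$, but their sum is enough.

\begin{proposition}\label{prop:beta}
Let $\lambda$ be a linear character and $E\ne\lambda$ an irreducible representation with $x_E=x_\lambda=:p$. Then $\beta_p\ge2$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:Gamma}, $\bar\Gamma_\lambda$ and $\bar\Gamma_E$ lie in $B_p$, and $\bar\Gamma_\lambda$ is irreducible, $2$-dimensional and closed in $X_{\mathrm{reg}}$. As $B_p$ is closed of dimension at most $2$, the closure $C$ of $\bar\Gamma_\lambda$ is a $2$-dimensional component of $B_p$, and $C\cap X_{\mathrm{reg}}=\bar\Gamma_\lambda$.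

Choose $y\in V$ with $\langle y,\alpha_s\rangle\ne0$ for all $s$, and consider the function on $V_{\mathrm{reg}}$
\[
\rho=\operatorname{tr}_EG_y-\dim E\cdot\langle y,\mu_\lambda\rangle=\frac12\sum_sc_s\big(\operatorname{tr}_E(s)-\lambda(s)\dim E\big)\frac{\langle y,\alpha_s\rangle}{\alpha_s}.
\]
Suppose $\rho=0$. The $\alpha_s$ are pairwise non-proportional, so the term with index $s$ is the only one that can have a pole along $\alpha_s=0$, and its coefficient must vanish. Since $c_s\ne0$, we get $\operatorname{tr}_E(s)=\lambda(s)\dim E$ for all $s$. The eigenvalues of $s$ on $E$ are $\pm1$ and $\lambda(s)=\pm1$, so $s$ acts on $E$ by the scalar $\lambda(s)$. As $S$ generates $W$, this gives $E=\lambda$, a contradiction.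

So $\rho\ne0$. For each $v$ in the nonempty open set where $\rho(v)\ne0$, some joint eigenvalue on $E$ differs from $\mu_\lambda(v)$. Hence $\Gamma_E\setminus\Gamma_\lambda$ has dimension at least $2$. Its image in $X_{\mathrm{reg}}$ has the same dimension, lies in $B_p$, and is disjoint from $\bar\Gamma_\lambda$ because $\Gamma_\lambda$ is $W$-stable. Thus $B_p\setminus C$ has dimension $2$, and $B_p$ has a second $2$-dimensional component.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $\tau$ be the involution of Lemma~\ref{lem:tau}. It preserves $A$, so it acts on the exact sequence \eqref{eq:les}. Taking invariants and using Proposition~\ref{prop:H2}, we get an injection $H^3_A(X)^\tau\hookrightarrow H^3(X)$. For a pair $\{p,\tau p\}$ with $p\ne\tau p$, the involution exchanges $H^3_{A_p}(X)$ and $H^3_{A_{\tau p}}(X)$ by Lemma~\ref{lem:attr}. The invariants in their sum are the $\nu+\tau^*\nu$ with $\nu\in H^3_{A_p}(X)$, a space of dimension $\dim H^3_{A_p}(X)\ge\beta_p-1=\beta_{\tau p}-1$ by Proposition~\ref{prop:H3local}. Summing over the pairs gives the inequality.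

The second statement is Proposition~\ref{prop:beta}. If moreover $\sum_sc_s\lambda(s)\ne0$, then by \eqref{eq:eu} the function $\mathrm{eu}$ takes the distinct values $\pm\frac12\sum_sc_s\lambda(s)$ at $x_\lambda$ and at $\tau x_\lambda=x_{\lambda\det}$. So $\tau x_\lambda\ne x_\lambda$, this pair alone contributes a subspace of dimension at least $1$ to $H^3_A(X)^\tau$, and $H^3(X)\ne0$. Lemma~\ref{lem:enough} concludes.
\end{proof}

\begin{remark}[The role of $(\star)$]
The condition $\dim V=2$ gives the stabilizers in Lemma~\ref{lem:stab}, the vanishing of $H^2(Q^\circ)$, the shape of the $D_i$, and the bound $\dim B_p\le2$ that lets the Euler characteristic isolate $H^3_{\mathrm c}(B_p)$. That reflections have order $2$ is what makes $\tau$ exist and gives the model \eqref{eq:model}. The condition $V^W=0$ keeps the origin out of $V_s$. The condition $c_s\ne0$ is used twice. In Corollary~\ref{cor:divisors}, for $c_s=0$ the model $M_s$ is singular and the two planes merge. In Proposition~\ref{prop:beta}, for $c=0$ all the $x_E$ equal the origin $p$, while $B_p=(V\times\{0\})/W$ is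 irreducible.
\end{remark}

\section{The group $G_{13}$}\label{sec:G13}

\subsection{The reflections}
Let $\sigma_1=\left(\begin{smallmatrix}0&1\\1&0\end{smallmatrix}\right)$, $\sigma_2=\left(\begin{smallmatrix}0&-i\\i&0\end{smallmatrix}\right)$, $\sigma_3=\left(\begin{smallmatrix}1&0\\0&-1\end{smallmatrix}\right)$ be the Pauli matrices and $n\cdot\sigma=\sum_jn_j\sigma_j$ for $n\in\mathbb R^3$. The double cover $SU(2)\to SO(3)$, $g\mapsto\bar g$, is given by $g(n\cdot\sigma)g^{-1}=(\bar gn)\cdot\sigma$. The lifts of the rotation of angle $\theta$ about a unit vector $n$ are $\pm(\cos\frac\theta2-i\sin\frac\theta2\,n\cdot\sigma)$, with eigenvalues $\pm e^{i\theta/2},\pm e^{-i\theta/2}$. The group $O$ has order $24$: the identity, $3$ half-turns about vertex axes, $6$ half-turns about edge axes, $6$ quarter-turns and $8$ rotations of order $3$. Its action on the four axes of order $3$ identifies it with $S_4$, the edge half-turns becoming the transpositions and the vertex half-turns the double transpositions.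

Let $W=\mu_4\tilde O$. Since $\mu_4\cap\tilde O=\{\pm1\}$, we have $|W|=4\cdot48/2=96$ and $W/\mu_4\cong O$. Let $\kappa g$, with $\kappa\in\mu_4$ and $g\in\tilde O$, be a reflection. Its determinant $\kappa^2$ is its eigenvalue different from $1$, so $\kappa=\pm i$, the eigenvalues are $1,-1$, and $\operatorname{tr}g=0$. Conversely, if $\operatorname{tr}g=0$ then $g$ has eigenvalues $\pm i$ and $ig$ is a reflection. The elements of trace $0$ are the lifts of the $9$ half-turns. Hence all reflections have order $2$ and
\[
S=\{n\cdot\sigma:\ n\text{ a unit vector on the axis of a half-turn of }O\}=S_v\sqcup S_e,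
\]
with $|S_v|=6$ and $|S_e|=12$. As $O$ is transitive on vertices and on edges, $S_v$ and $S_e$ are the two conjugacy classes of reflections. Since $\sigma_1\sigma_2\sigma_3=i$, the group $\langle S\rangle$ contains $\mu_4$, and its image in $O\cong S_4$ contains the transpositions; so $\langle S\rangle=W$. The Pauli matrices generate all $2\times2$ matrices, so $V$ is irreducible and $V^W=0$. Thus $(\star)$ holds for $c=(a,b)$ with $ab\ne0$.

\subsection{Where to look for singular vectors}
By Theorem~\ref{thm:B} and Lemma~\ref{lem:verma}(iii), it is enough to find in $\Delta(\mathrm{triv})=\mathbb C[V]$ a nontrivial irreducible $W$-submodule of singular vectors, for a parameter with $\sum_sc_s\ne0$. Degree $1$ cannot work. For $x\in V^*$, relation \eqref{eq:relations} gives $y\cdot x=\langle Ny,x\rangle$ with $N=\frac12\sum_sc_s(1-s)|_V$; this operator commutes with $W$, so it is a scalar, of trace $\sum_sc_s$. Singular vectors of degree $1$ therefore exist exactly when $\sum_sc_s=0$. We find what we need in degree $4$.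

The space $\mathbb C[V]_2$ is the $3$-dimensional irreducible representation of $SU(2)$, so it is isomorphic to the space of complex linear forms on $\mathbb R^3$. Fix such an isomorphism and let $u_1,u_2,u_3\in\mathbb C[V]_2$ correspond to the coordinates. The form $u_j$ spans the line fixed by the lift $i\sigma_j$ of the half-turn about $e_j$, so $u_1,u_2,u_3$ are proportional to $x_1^2-x_2^2$, $x_1^2+x_2^2$, $x_1x_2$. Let
\[
T=\operatorname{span}(u_1u_2,\ u_2u_3,\ u_3u_1)=\operatorname{span}(x_1^4-x_2^4,\ x_1^3x_2,\ x_1x_2^3)\subset\mathbb C[V]_4 .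
\]
The group $\mu_4$ acts trivially on $\mathbb C[V]_4$, so $W$ acts through $O$, which permutes the $u_j$ up to sign. Hence $T$ is a $3$-dimensional $W$-submodule.

\begin{lemma}\label{lem:T}
The representation $T$ is irreducible, $\operatorname{tr}_T=-1$ on $S_v$, $\operatorname{tr}_T=1$ on $S_e$, and $\dim\operatorname{Hom}_W(V\otimes T,\mathbb C[V]_3)\le1$.
\end{lemma}

\begin{proof}
The half-turn about $e_3$ changes the signs of $u_1,u_2$ and fixes $u_3$, so it acts on the basis $(u_1u_2,u_2u_3,u_3u_1)$ by $(1,-1,-1)$, with trace $-1$. The half-turns about $e_1$ and $e_2$ act by $(-1,1,-1)$ and $(-1,-1,1)$. So the three lines carry distinct characters of the group generated by these half-turns, and a rotation of order $3$ permutes the lines cyclically. This gives irreducibility, and trace $0$ for rotations of order $3$. The half-turn about $e_1+e_2$ exchanges $u_1,u_2$ and sends $u_3$ to $-u_3$; it fixes $u_1u_2$ and exchanges the other two lines, so its trace is $1$, and all elements of $S_e$ are conjugate.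

For the last claim restrict to $\tilde O$, on which all characters involved are real. An element with eigenvalues $e^{\pm i\theta/2}$ has trace $\psi=2\cos\frac{3\theta}2+2\cos\frac\theta2$ on $\mathbb C[V]_3$, and $\psi(-g)=-\psi(g)$. Thus $\psi(\pm1)=\pm4$, and $\psi=0$ on the $18$ lifts of half-turns ($\theta=\pi$) and on the $12$ lifts of quarter-turns ($\theta=\pi/2$, where $\cos\frac{3\pi}4=-\cos\frac\pi4$). On the remaining $16$ elements $\operatorname{tr}_T=0$. Only $\pm1$ contribute, and
\[
\dim\operatorname{Hom}_{\tilde O}(V\otimes T,\mathbb C[V]_3)=\frac{2\cdot3\cdot4+(-2)\cdot3\cdot(-4)}{48}=1.\qedhere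
\]
\end{proof}

If $T$ consists of singular vectors, then $\mathrm{eu}$ must take the same value at $x_T$ and $x_{\mathrm{triv}}$, which is one linear condition on $(a,b)$. The multiplicity bound makes this necessary condition sufficient.

\begin{proposition}\label{prop:singular}
If $c=(a,b)$ with $a+b=0$, then $T\subset\Delta(\mathrm{triv})$ is killed by $V$.
\end{proposition}

\begin{proof}
For any $c=(a,b)\in\mathbb C^2$ let $\Phi_c:V\otimes T\to\mathbb C[V]_3$ be the map $y\otimes f\mapsto y\cdot f$, computed in $\Delta(\mathrm{triv})=\mathbb C[V]$. By \eqref{eq:comm}, whose proof does not use $c_s\ne0$, we have $y\cdot f=\frac12\sum_sc_s\langle y,\alpha_s\rangle(f-s(f))/\alpha_s$. The map $\Phi_c$ is $W$-equivariant and depends linearly on $c$. So $\Phi_c$ lies in $L=\operatorname{Hom}_W(V\otimes T,\mathbb C[V]_3)$. Define the linear map $\ell:L\to\operatorname{Hom}(T,\mathbb C[V]_4)$ by $\ell(\Phi)(f)=\sum_ix_i\Phi(y_i\otimes f)$. Since $\sum_i\langle y_i,\alpha_s\rangle x_i=\alpha_s$, and since the central element $\sum_sc_ss$ acts on $T$ by the scalar $\frac13\sum_sc_s\operatorname{tr}_T(s)$,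
\[
\ell(\Phi_c)(f)=\frac12\sum_sc_s(f-s(f))=\frac12\Big(6a+12b-\frac{-6a+12b}3\Big)f=4(a+b)f .
\]
Taking a parameter with $a+b\ne0$ shows that $\ell\ne0$. As $\dim L\le1$ by Lemma~\ref{lem:T}, $\ell$ is injective. For $a+b=0$ we have $\ell(\Phi_c)=0$, hence $\Phi_c=0$.
\end{proof}

\subsection{Proofs of the main theorems}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $c=(a,-a)$ with $a\ne0$. Hypothesis $(\star)$ holds. By Proposition~\ref{prop:singular} and Lemma~\ref{lem:verma}(iii), $x_T=x_{\mathrm{triv}}$, and $T\ne\mathrm{triv}$ is irreducible. Moreover $\sum_sc_s=6a-12a=-6a\ne0$. Theorem~\ref{thm:B} applies with $\lambda=\mathrm{triv}$ and $E=T$.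
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
The line $a=-b\ne0$ is Theorem~\ref{thm:A}. Let $\varepsilon$ be the linear character $W\to W/\mu_4\cong S_4\to\{\pm1\}$ given by the sign. Then $\varepsilon=1$ on $S_v$ and $\varepsilon=-1$ on $S_e$. The assignment $x\mapsto x$, $y\mapsto y$, $w\mapsto\varepsilon(w)w$ carries the relation for $[y,x]$ with parameter $c$ to the relation with parameter $s\mapsto c_s\varepsilon(s)$, so it is a graded isomorphism $\mathbf H_{(a,b)}\cong\mathbf H_{(a,-b)}$. Hence $X_{(a,a)}\cong X_{(a,-a)}$ and $H^3(X_{(a,a)})\ne0$ for $a\ne0$. Lemma~\ref{lem:enough} gives the line $a=b\ne0$.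

Let $W'\subset GL(V')$ be a complex reflection group with parameter $c'$, and let $c$ lie on one of the two lines. The reflections of $W\times W'$ on $V\oplus V'$ are those of $W$ and those of $W'$, and the relations \eqref{eq:relations} show that the algebra with parameter $(c,c')$ is $\mathbf H_c\otimes\mathbf H_{c'}$. Its center is $Z_c\otimes Z_{c'}$, so the Calogero--Moser space is $X_c\times X_{c'}$. By the K\"unneth formula its $H^3$ contains $H^3(X_c)\otimes H^0(X_{c'})\ne0$, and Lemma~\ref{lem:enough} applies again.
\end{proof}

\begin{thebibliography}{9}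

\bibitem{Braden}
T.~Braden, \emph{Hyperbolic localization of intersection cohomology}, Transform. Groups \textbf{8} (2003).

\bibitem{ECM}
\emph{On Equivariant Cohomology Of Calogero-Moser Spaces},
\texttt{https://legacy.slmath.org/\allowbreak workshops/\allowbreak 820/\allowbreak schedules/\allowbreak 23945/\allowbreak documents/\allowbreak 3323/\allowbreak assets/\allowbreak 31406}

\end{thebibliography}
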